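
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Nonexpansive retractions onto the fixed-point set\\ of an ultrapower map}


\begin{abstract}
A nonexpansive self-map $T$ of a nonempty bounded closed convex set $C$ in a
Banach space induces a nonexpansive map $\tilde T$ on the ultrapower $\tilde C$,
and $\tilde T$ always has fixed points. We show that its fixed-point set need not
be a nonexpansive retract of $\tilde C$. In the example, $C$ is the set of
sequences in $c_0$ with values in $[0,2]$ and $T$ is the restriction of a diagonal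
linear operator of norm $1$; it works for every free ultrafilter, and the best
Lipschitz constant of a retraction is exactly $2$. In the positive direction, for
all $C$ and $T$, a nonexpansive map from $\tilde C$ into the fixed-point set can
be chosen to fix any given small (for instance separable) set of fixed points. We
determine the optimal cardinal for ``small'', deduce that a continuous retraction
always exists, and show that a nonexpansive one exists when the space is uniformly
nonsquare.
\end{abstract}

\section{The question}

A map $T:C\to C$ on a subset $C$ of a Banach space $E$ is \emph{nonexpansive} if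
$\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$. If $C$ is nonempty, bounded, closed
and convex, then $T$ may fail to have a fixed point, but it always has
approximate fixed points: there are $x_n\in C$ with $\|Tx_n-x_n\|\to0$.
Ultrapowers turn such sequences into genuine fixed points. Let $\mathcal U$ be a
free ultrafilter on $\mathbb N=\{1,2,\dots\}$. The ultrapower $\tilde E$ is the
quotient of the space $l_\infty(E)$ of bounded sequences in $E$ by the subspace
of those with $\lim_{\mathcal U}\|x_n\|=0$; the class of $(x_n)$ is written
$(x_n)_{\mathcal U}$ and has norm $\lim_{\mathcal U}\|x_n\|$. Put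
\[
\tilde C=\{(x_n)_{\mathcal U}: x_n\in C\text{ for all }n\},\qquad
\tilde T\bigl((x_n)_{\mathcal U}\bigr)=(Tx_n)_{\mathcal U},\qquad
F=\operatorname{Fix}\tilde T .
\]
The points of $F$ are the classes of sequences in $C$ with
$\lim_{\mathcal U}\|Tx_n-x_n\|=0$. So $F$ records all approximate fixed points
of $T$, together with their mutual distances, and one asks for its geometry.

A theorem of B.~Maurey says that $F$ is metrically convex: for distinct
$x,y\in F$ there is $z\in F$ different from both with
$\|x-y\|=\|x-z\|+\|z-y\|$. A simple structural reason for this would be a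
\emph{nonexpansive retraction} of $\tilde C$ onto $F$, that is, a nonexpansive
$R:\tilde C\to F$ with $Rx=x$ for $x\in F$; if one exists, $F$ is called a
\emph{nonexpansive retract} of $\tilde C$. Indeed, $\tilde C$ is convex, and
$z=R\bigl(\frac{x+y}2\bigr)$ would satisfy
$\|z-x\|,\|z-y\|\le\frac12\|x-y\|$. This suggests the following question, posed
in \cite{Gorniewicz}.

\begin{quote}
\emph{If $C$ is a nonempty bounded closed convex subset of a Banach space and
$T:C\to C$ is nonexpansive, is $\operatorname{Fix}\tilde T$ a nonexpansive
retract of $\tilde C$?}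
\end{quote}

The simplest case points to ``yes''. If $E$ is a Hilbert space, so is
$\tilde E$, because the parallelogram identity passes to limits along
$\mathcal U$. If $z$ lies on the segment between $x,y\in F$, then
$\|\tilde Tz-x\|\le\|z-x\|$ and $\|\tilde Tz-y\|\le\|z-y\|$, and strict
convexity forces $\tilde Tz=z$. Thus $F$ is convex; it is also nonempty and closed
(Lemma~\ref{lem:basic} and Section~\ref{sec:small}), and the metric projection
onto a nonempty closed convex set in a Hilbert space is nonexpansive. Another hint
toward ``yes'' is that for arbitrary $C$ and $T$ and any countable set of points of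
$F$ there is a nonexpansive map $\tilde C\to F$ fixing all of them
(Theorem~\ref{thm:small}). Nevertheless the answer is no.

\begin{theorem}\label{thm:counter}
Let $E=c_0$, with coordinates indexed by $k=1,2,\dots$, and let
\[
C=\{x\in c_0:\ 0\le x(k)\le2\text{ for all }k\},\qquad
(Tx)(k)=\bigl(1-\tfrac1k\bigr)x(k).
\]
Then $C$ is nonempty, bounded, closed and convex, and $T:C\to C$ is nonexpansive.
For every free ultrafilter $\mathcal U$, $\operatorname{Fix}\tilde T$ is not a
nonexpansive retract of $\tilde C$. Moreover, there is no $L$-Lipschitz
retraction of $\tilde C$ onto $\operatorname{Fix}\tilde T$ for any $L<2$, and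
there is one for $L=2$.
\end{theorem}

The proof is in Section~\ref{sec:counter}. The remaining sections examine how
much of a positive answer survives. Section~\ref{sec:small} proves that subsets
of $F$ of density character below a certain uncountable cardinal
$\mu_{\mathcal U}$ can be fixed by nonexpansive maps $\tilde C\to F$, and that
this cardinal cannot be improved. Section~\ref{sec:cont} uses this to build a
continuous retraction for all $C$ and $T$. Section~\ref{sec:nonsquare} gives a
nonexpansive retraction when $E$ is uniformly nonsquare. We do not decide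
whether a Lipschitz retraction, with some constant, exists in every case, nor
what happens for general superreflexive $E$.

\section{Ultrapowers and infinite functions}\label{sec:prelim}

A free ultrafilter $\mathcal U$ on $\mathbb N$ is a family of subsets of
$\mathbb N$ that is closed under supersets and finite intersections, contains
exactly one of $S$ and $\mathbb N\setminus S$ for each $S\subset\mathbb N$, and
contains no finite set. A bounded real sequence $(t_n)$ has a unique limit
$t=\lim_{\mathcal U}t_n$, characterized by $\{n:|t_n-t|<\varepsilon\}\in\mathcal U$ for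
all $\varepsilon>0$; we write $t_n\to_{\mathcal U}t$. Likewise
$t_n\to_{\mathcal U}\infty$ means $\{n:t_n\ge M\}\in\mathcal U$ for every $M$.
A statement holds \emph{for $\mathcal U$-many $n$} if it holds for all $n$ in
some member of $\mathcal U$. Freeness will be used in the form
\[
\{n:n\ge m\}\in\mathcal U\qquad(m=1,2,\dots).
\]
It cannot be dropped: if $\mathcal U$ consisted of all sets containing a fixed
$n_0$, then $\tilde C=C$ and $\tilde T=T$, and in Theorem~\ref{thm:counter} the
set $F=\{0\}$ would trivially be a nonexpansive retract.

Call a function $k:\mathbb N\to\{1,2,\dots\}$, $n\mapsto k_n$, \emph{infinite}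
if $k_n\to_{\mathcal U}\infty$. For functions $k,l$ write $k\le_{\mathcal U}l$
if $k_n\le l_n$ for $\mathcal U$-many $n$, and $k<_{\mathcal U}l$ if $k_n<l_n$
for $\mathcal U$-many $n$. For any $k,l$ exactly one of $k\le_{\mathcal U}l$
and $l<_{\mathcal U}k$ holds, so $\le_{\mathcal U}$ is a total preorder.

In what follows $C$ is a nonempty bounded closed convex subset of a Banach space,
$T:C\to C$ is nonexpansive, and representatives of points of $\tilde C$ are
taken in $C$.

\begin{lemma}\label{lem:basic}
\textup{(a)} $\tilde T:\tilde C\to\tilde C$ is well defined and nonexpansive,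
and $(x_n)_{\mathcal U}\in F$ if and only if
$\lim_{\mathcal U}\|Tx_n-x_n\|=0$.

\textup{(b)} $\tilde C$ is convex and closed in $\tilde E$, and $F$ is closed.
\end{lemma}

\begin{proof}
(a) For $x_n,y_n\in C$ we have
$\lim_{\mathcal U}\|Tx_n-Ty_n\|\le\lim_{\mathcal U}\|x_n-y_n\|$. This gives both
that $\tilde T$ does not depend on representatives and that it is nonexpansive.
For $x=(x_n)_{\mathcal U}$ we have
$\|\tilde Tx-x\|=\lim_{\mathcal U}\|Tx_n-x_n\|$, which gives the last claim.

(b) Convexity is inherited from $C$. Let $z=(z_n)_{\mathcal U}$ be in the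
closure of $\tilde C$. For each $\varepsilon>0$ some
$(x_n)_{\mathcal U}\in\tilde C$ is within $\varepsilon$ of $z$, so
$\lim_{\mathcal U}\operatorname{dist}(z_n,C)\le
\lim_{\mathcal U}\|z_n-x_n\|\le\varepsilon$. Hence
$\operatorname{dist}(z_n,C)\to_{\mathcal U}0$. Choosing $x_n'\in C$ with
$\|z_n-x_n'\|\le\operatorname{dist}(z_n,C)+\frac1n$ we get
$z=(x_n')_{\mathcal U}\in\tilde C$. Finally, $F$ is closed in $\tilde C$ because
$\tilde T$ is continuous, and hence closed in $\tilde E$.
\end{proof}

\section{The counterexample}\label{sec:counter}

In this section $E$, $C$, $T$ are as in Theorem~\ref{thm:counter}. The stated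
properties of $C$ and $T$ are immediate, since $0\le1-\frac1k\le1$. As
$\|Tx-x\|=\sup_kx(k)/k$ for $x\in C$, Lemma~\ref{lem:basic}(a) reads
\begin{equation}\label{eq:F}
(x_n)_{\mathcal U}\in F\iff\lim_{\mathcal U}\sup_k\frac{x_n(k)}k=0 .
\end{equation}
Two features of this condition pull in opposite directions. Since $T$ shrinks
every single coordinate, a point of $F$ is invisible at each fixed coordinate:
\begin{equation}\label{eq:vanish}
(x_n)_{\mathcal U}\in F\ \Longrightarrow\ \lim_{\mathcal U}x_n(j)=0\quad
\text{for each fixed }j .
\end{equation}
Since $T$ shrinks far coordinates only slightly, a mass that runs off to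
infinity, however slowly, is fixed. With $e_k$ the unit vectors, for every
infinite function $k$ the \emph{spike}
\[
y^k=(2e_{k_n})_{\mathcal U}\quad\text{belongs to }F,
\]
because $\sup_j 2e_{k_n}(j)/j=2/k_n\to_{\mathcal U}0$. Let
\[
f=(f_n)_{\mathcal U},\qquad f_n=\mathbf 1_{\{1,\dots,n\}}\in C .
\]
If $k_n\le n$ for all $n$, then $f_n-2e_{k_n}$ equals $-1$ at $k_n$, equals $1$
at the other coordinates up to $n$, and is $0$ beyond $n$. Hence
\begin{equation}\label{eq:one}
\|f-y^k\|=1\qquad\text{for every infinite }k\text{ with }k_n\le n\text{ for all }n .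
\end{equation}

\paragraph{The obstruction on one candidate.}
If $R$ is a nonexpansive retraction, then $g=Rf$ is a point of $F$ within
distance $1$ of all these spikes. Let us look for such a $g$. The choice $g=0$
fails, since $\|y^k\|=2$. A better choice is to delete an initial piece of $f$,
\[
g=(g_n)_{\mathcal U},\qquad g_n=\mathbf 1_{\{j:\ \sqrt n<j\le n\}} ,
\]
which is in $F$ because $g_n(j)/j<1/\sqrt n$. It is at distance $1$ from every
spike with $\sqrt n<k_n\le n$, for example from $(2e_n)_{\mathcal U}$. But at
$k_n=\lfloor\sqrt n\rfloor$ the vector $g_n$ vanishes, and the spike there is at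
distance $2$ from $g$. Cutting off less, say only the coordinates up to
$\log n$, moves the bad spike closer to the first coordinate but does not remove
it. The next lemma says that every $g\in F$ has such a bad spike: by
\eqref{eq:vanish}, $g$ is small on each fixed initial segment, and a
diagonal choice makes it small on an initial segment whose length tends to infinity.

\begin{lemma}\label{lem:slow}
Let $g=(g_n)_{\mathcal U}\in F$ with $g_n\in C$. There is an infinite function
$h$ with $h_n\le n$ for all $n$ and
\[
\max_{j\le h_n}g_n(j)\le\frac1{h_n}\qquad\text{for }\mathcal U\text{-many }n .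
\]
Consequently $\|g-y^k\|\ge2$ for every infinite $k$ with $k\le_{\mathcal U}h$.
\end{lemma}

\begin{proof}
For each $m$, \eqref{eq:vanish} gives
$\lim_{\mathcal U}\max_{j\le m}g_n(j)=0$, so
\[
S_m=\Bigl\{n\ge m:\ \max_{j\le m}g_n(j)\le\frac1m\Bigr\}\in\mathcal U .
\]
Let $h_n$ be the largest $m\le n$ with $n\in S_m$, and $h_n=1$ if there is none.
If $n\in S_m$ then $h_n\ge m$; hence $h$ is infinite. For every $n\in S_1$ we
have $n\in S_{h_n}$, which is the displayed inequality.

Let $k$ be infinite with $k\le_{\mathcal U}h$. For $\mathcal U$-many $n$ we have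
$k_n\le h_n$ and so $\|g_n-2e_{k_n}\|\ge2-g_n(k_n)\ge2-1/h_n$. As
$1/h_n\to_{\mathcal U}0$, the claim follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{No constant below $2$.} Let $R:\tilde C\to F$ be an $L$-Lipschitz
retraction. Apply Lemma~\ref{lem:slow} to $g=Rf$, and take $k=h$. Then
$y^h\in F$, so $Ry^h=y^h$, and by \eqref{eq:one}
\[
2\le\|Rf-y^h\|=\|Rf-Ry^h\|\le L\|f-y^h\|=L .
\]
In particular there is no nonexpansive retraction, which is the case $L=1$.

\emph{A $2$-Lipschitz retraction.} We push $x$ down by the height that is visible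
at fixed coordinates. For $x=(x_n)_{\mathcal U}\in\tilde C$ put
\[
d(x)=\sup_k\lim_{\mathcal U}x_n(k)\in[0,2],\qquad
R(x)=\bigl((x_n-d(x)\mathbf 1)_+\bigr)_{\mathcal U},
\]
where $\mathbf 1$ is the constant sequence and the positive part is taken
coordinatewise. For each $k$,
$|\lim_{\mathcal U}x_n(k)-\lim_{\mathcal U}y_n(k)|\le\|x-y\|$, so $d$ is
independent of the representative and $|d(x)-d(y)|\le\|x-y\|$. Since
$0\le(x_n-d(x)\mathbf 1)_+\le x_n$, these vectors lie in $C$. The inequality
$|(s-\alpha)_+-(t-\beta)_+|\le|s-t|+|\alpha-\beta|$, applied at each coordinate,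
shows that $R$ is well defined (take $\alpha=\beta$) and that
\[
\|Rx-Ry\|\le\|x-y\|+|d(x)-d(y)|\le2\|x-y\| .
\]
To see that $R(x)\in F$, note that for every $N$
\[
\sup_k\frac{(x_n(k)-d(x))_+}k\le\max_{k\le N}(x_n(k)-d(x))_++\frac2N ,
\]
and the maximum tends to $0$ along $\mathcal U$ because
$\lim_{\mathcal U}x_n(k)\le d(x)$ for each $k\le N$. As $N$ is arbitrary,
\eqref{eq:F} applies. Finally, if $x\in F$ then $d(x)=0$ by \eqref{eq:vanish},
and $R(x)=x$.
\end{proof}

In the first part of the proof the spike was chosen \emph{after} the value
$g=Rf$. The function $h$ depends on $g$, and every infinite $h$ with $h_n\le n$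
for all $n$ arises from some $g\in F$, namely from
$g_n=\mathbf 1_{\{j:\,h_n<j\le n\}}$. So no single spike excludes all candidates.
The next section shows that no countable family of spikes does, and identifies the
least cardinality of a family that does.

\section{Nonexpansive maps fixing small sets}\label{sec:small}

A set $K$ of infinite functions is \emph{coinitial} if for every infinite $h$
there is $k\in K$ with $k\le_{\mathcal U}h$. Let $\mu_{\mathcal U}$ be the least
cardinality of a coinitial set. (The set of all infinite functions is
coinitial.) If $K$ is not coinitial then, the preorder being total, some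
infinite $h$ satisfies $h<_{\mathcal U}k$ for all $k\in K$ simultaneously.

\begin{lemma}\label{lem:mu}
The cardinal $\mu_{\mathcal U}$ is uncountable.
\end{lemma}

\begin{proof}
Given infinite functions $k^1,k^2,\dots$ we find an infinite $h$ with
$h<_{\mathcal U}k^i$ for all $i$; finite families are covered by repetition. The
sets $B_m=\{n\ge m:k^i_n>m\text{ for all }i\le m\}$ belong to $\mathcal U$ and
decrease in $m$. Put $h_n=\max\{m:n\in B_m\}$ for $n\in B_1$ (the maximum exists
since $n\in B_m$ implies $m\le n$), and $h_n=1$ otherwise. If $n\in B_m$ then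
$h_n\ge m$, so $h$ is infinite. If $n\in B_i$, then $h_n\ge i$ and
$n\in B_{h_n}$, hence $k^i_n>h_n$. Thus $h<_{\mathcal U}k^i$.
\end{proof}

To map $\tilde C$ into $F$ we use the resolvents of $T$. For $m\ge1$ and
$x\in C$ the map $z\mapsto\frac1mx+(1-\frac1m)Tz$ sends $C$ into $C$, by
convexity, and is a contraction with constant $1-\frac1m$. Since $C$ is complete,
Banach's contraction principle provides a unique $z=J_mx\in C$ with
\begin{equation}\label{eq:res}
z=\tfrac1mx+\bigl(1-\tfrac1m\bigr)Tz .
\end{equation}

\begin{lemma}\label{lem:res}
Let $D=\operatorname{diam}C$. For all $x,x'\in C$ and $m\ge1$: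
\begin{enumerate}
\item[\textup{(a)}] $\|J_mx-J_mx'\|\le\|x-x'\|$;
\item[\textup{(b)}] $\|TJ_mx-J_mx\|\le D/m$;
\item[\textup{(c)}] $\|J_mx-x\|\le(m-1)\|Tx-x\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:res},
$\|J_mx-J_mx'\|\le\frac1m\|x-x'\|+(1-\frac1m)\|J_mx-J_mx'\|$; subtract the last
term and multiply by $m$.
(b) For $z=J_mx$, \eqref{eq:res} gives $Tz-z=\frac1m(Tz-x)$.
(c) It also gives $z-x=(1-\frac1m)(Tz-x)$, and
$\|Tz-x\|\le\|Tz-Tx\|+\|Tx-x\|\le\|z-x\|+\|Tx-x\|$. Hence
$\frac1m\|z-x\|\le(1-\frac1m)\|Tx-x\|$.
\end{proof}

For an infinite function $h$ define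
\[
R_h\bigl((x_n)_{\mathcal U}\bigr)=(J_{h_n}x_n)_{\mathcal U}.
\]
By (a), $R_h$ is well defined and nonexpansive on $\tilde C$; by (b) and
$h_n\to_{\mathcal U}\infty$, it maps $\tilde C$ into $F$. In particular
$F\ne\emptyset$. By (c), $R_h$ fixes the point $(a_n)_{\mathcal U}\in F$ as soon
as $h_n\|Ta_n-a_n\|\to_{\mathcal U}0$. So $h$ must tend to infinity, but slowly
compared with the rate at which $\|Ta_n-a_n\|$ tends to $0$. The idea of the next
proof is to express each rate by an infinite function; if the functions obtained
from a family of points are not coinitial, one $h$ serves the whole family.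

\begin{theorem}\label{thm:small}
\textup{(i)} Let $C\ne\emptyset$ be bounded, closed and convex in a Banach space,
let $T:C\to C$ be nonexpansive, and let $A\subset F$ have a dense subset of
cardinality $<\mu_{\mathcal U}$ (for example, $A$ separable). Then there is a
nonexpansive $R_A:\tilde C\to F$ with $R_Aa=a$ for all $a\in A$. In particular,
if $F$ has density character $<\mu_{\mathcal U}$ (for example, $F$ separable),
then $F$ is a nonexpansive retract of $\tilde C$.

\textup{(ii)} The cardinal is optimal for every $\mathcal U$. In the example of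
Theorem~\ref{thm:counter} there are $A\subset F$ with $|A|\le\mu_{\mathcal U}$
and $f\in\tilde C$ such that, for every $L<2$, there is no $g\in F$ with
$\|g-a\|\le L\|f-a\|$ for all $a\in A$. Hence no $L$-Lipschitz map
$A\cup\{f\}\to F$ with $L<2$ is the identity on $A$.
\end{theorem}

\begin{proof}
(i) Let $A_0$ be dense in $A$ with $|A_0|<\mu_{\mathcal U}$. For $a\in A_0$ fix
a representative $(a_n)$ in $C$, let
$\varepsilon^a_n=\|Ta_n-a_n\|\to_{\mathcal U}0$, and put
\[
k^a_n=\max\bigl\{1,\min\{n,\lfloor(\varepsilon^a_n)^{-1/2}\rfloor\}\bigr\},
\]
where $0^{-1/2}=\infty$. Each $k^a$ is infinite. The set $\{k^a:a\in A_0\}$ has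
fewer than $\mu_{\mathcal U}$ elements, so it is not coinitial, and there is an
infinite $h$ with $h<_{\mathcal U}k^a$ for all $a\in A_0$. Fix $a\in A_0$. For
$\mathcal U$-many $n$ we have $\varepsilon^a_n\le1$, so that
$k^a_n\le(\varepsilon^a_n)^{-1/2}$, and $h_n\le k^a_n$. For these $n$
Lemma~\ref{lem:res}(c) gives
\[
\|J_{h_n}a_n-a_n\|\le h_n\varepsilon^a_n\le k^a_n\varepsilon^a_n
\le(\varepsilon^a_n)^{1/2} .
\]
Hence $R_ha=a$ for all $a\in A_0$, and by continuity for all $a\in A$. Put
$R_A=R_h$. The last statement is the case $A=F$, and separable sets are covered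
by Lemma~\ref{lem:mu}.

(ii) Let $K$ be coinitial with $|K|=\mu_{\mathcal U}$. Replacing each $k\in K$ by
$n\mapsto\min(k_n,n)$ keeps the functions infinite, because $\mathcal U$ is free,
and keeps the set coinitial, because the functions only decrease. So we may
assume $k_n\le n$ for all $n$ and $k\in K$, with $|K|\le\mu_{\mathcal U}$. Let
$A=\{y^k:k\in K\}\subset F$ and let $f$ be as in Section~\ref{sec:counter}. Given
$g\in F$, take $h$ from Lemma~\ref{lem:slow} and $k\in K$ with
$k\le_{\mathcal U}h$. By that lemma and
\eqref{eq:one}, $\|g-y^k\|\ge2=2\|f-y^k\|>L\|f-y^k\|$ for every $L<2$. The image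
of $f$ under an $L$-Lipschitz map $A\cup\{f\}\to F$ that is the identity on $A$
would be a point $g\in F$ contradicting this.
\end{proof}

\begin{remark}
Part (i) contains Maurey's theorem. For $x,y\in F$ take $A=\{x,y\}$ and
$z=R_A\bigl(\frac{x+y}2\bigr)\in F$. Since $R_A$ fixes $x$ and $y$, both
$\|z-x\|$ and $\|z-y\|$ are at most $\frac12\|x-y\|$, hence equal to it by the
triangle inequality.
\end{remark}

\section{A continuous retraction}\label{sec:cont}

A metrizable space $Y$ is an \emph{absolute extensor for metrizable spaces} if
every continuous map from a closed subset of a metrizable space $X$ into $Y$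
extends continuously to $X$. It is an \emph{absolute retract} if it is a retract
of every metrizable space that contains it as a closed subset; extending the
identity map shows that absolute extensors are absolute retracts.

\begin{theorem}\label{thm:cont}
For every nonempty bounded closed convex $C$, every nonexpansive $T:C\to C$ and
every $\epsilon>0$, there is a continuous retraction $\rho:\tilde C\to F$ with
\[
\|\rho(x)-p\|\le(4+\epsilon)\|x-p\|\qquad\text{for all }x\in\tilde C,\ p\in F .
\]
In particular $F$ is an absolute retract for metrizable spaces.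
\end{theorem}

The plan is the usual one for extension theorems: cover $\tilde C\setminus F$ by
small sets $V$, attach to each a nearby point $a_V\in F$, and average these
points with a partition of unity. The difficulty is that $F$ need not be convex.
Theorem~\ref{thm:small}(i) gives a substitute for averaging: if $A\subset F$ is
compact and $w$ is a convex combination of points of $A$, then
$R_Aw\in F$ and $\|R_Aw-a\|\le\|w-a\|$ for $a\in A$. But $R_A$ depends on $A$, so
the averages must be defined on simplices of increasing dimension, each time
with a new map that fixes everything constructed on the boundary. The cover may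
have no bound on the dimension, so the error must not grow with it.

\begin{proof}
\emph{The cover.} By Lemma~\ref{lem:basic} and Section~\ref{sec:small}, $F$ is
closed and nonempty. Let $W=\tilde C\setminus F$; if $W=\emptyset$, take
$\rho$ to be the identity. For $x\in W$ let $r(x)=\operatorname{dist}(x,F)>0$.
Fix $\eta\in(0,1)$ so small that
$q:=\frac{1+2\eta}{1-\eta}\le1+\frac\epsilon3$. The metric space $W$ is
paracompact (Stone). So there are a locally finite open cover $\mathcal V$ of
$W$ by nonempty sets, refining the cover by the balls $B(x,\eta r(x))\cap W$,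
$x\in W$, and a continuous partition of unity $(p_V)_{V\in\mathcal V}$ on $W$
with $p_V=0$ off $V$. For each $V$ choose $x_V\in W$ with
$V\subset B(x_V,\eta r(x_V))$ and $a_V\in F$ with
$\|x_V-a_V\|\le(1+\eta)r(x_V)$. If $x\in V$, then
$r(x_V)\le r(x)+\eta r(x_V)$, so $r(x_V)\le r(x)/(1-\eta)$ and
\begin{equation}\label{eq:q}
\|x-a_V\|\le\eta r(x_V)+(1+\eta)r(x_V)\le q\,r(x).
\end{equation}

\emph{A map on the nerve.} Let $N$ be the nerve of $\mathcal V$: its simplices
are the finite nonempty $\sigma\subset\mathcal V$ with
$\bigcap\sigma\ne\emptyset$, and $\dim\sigma$ is one less than the number of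
elements of $\sigma$. Let $|\sigma|$ be the geometric simplex, that is, the set of
$t:\mathcal V\to[0,1]$ supported in $\sigma$ with $\sum_Vt_V=1$; let
$\partial|\sigma|$ be its boundary and $\beta_\sigma$ its barycenter, and let
$|N|$ be the union of all $|\sigma|$. We
define $\varphi:|N|\to F$, continuous on each $|\sigma|$, by induction on
dimension. At the vertex $V$ put $\varphi=a_V$. Let $\dim\sigma\ge1$, with
$\varphi$ already defined on the proper faces of $|\sigma|$. The definitions agree
on common faces, so $\varphi$ is continuous on $\partial|\sigma|$, and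
$A_\sigma=\varphi(\partial|\sigma|)\subset F$ is compact and contains all $a_V$,
$V\in\sigma$. As $A_\sigma$ is separable, Theorem~\ref{thm:small}(i) provides a
nonexpansive $R_\sigma:\tilde C\to F$ that is the identity on $A_\sigma$. Fix
$c_\sigma\in\{a_V:V\in\sigma\}$. Each $s\in|\sigma|$ can be written
\begin{equation}\label{eq:cone}
s=(1-\theta)\beta_\sigma+\theta b,\qquad\theta\in[0,1],\ b\in\partial|\sigma|,
\end{equation}
where $\theta$ is unique, and $b$ is unique if $\theta>0$. Put
\[
\varphi(s)=R_\sigma\bigl((1-\theta)c_\sigma+\theta\varphi(b)\bigr)\in F .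
\]
The argument of $R_\sigma$ lies in the convex set $\tilde C$. For $\theta=0$ it
does not depend on $b$; it depends continuously on
$(\theta,b)\in[0,1]\times\partial|\sigma|$; and \eqref{eq:cone} is a continuous
surjection from this compact space onto the Hausdorff space $|\sigma|$, hence a
quotient map. So $\varphi$ is continuous on $|\sigma|$. For $\theta=1$ the new
value is $R_\sigma\varphi(b)=\varphi(b)$, so $\varphi$ extends the map given on
$\partial|\sigma|$.

\emph{A dimension-free estimate.} If we compared $\varphi(s)$ with $a_V$ for an
arbitrary vertex $V$ of $\sigma$, we would meet boundary points $b$ in the face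
opposite to $V$, and the triangle inequality through another vertex would add an
error with each dimension. We therefore use only vertices of largest weight,
which are never lost when passing from $s$ to $b$. Let
$S(s)=\{V:s_V>0\}$ and $M(s)=\{V:s_V=\max_{V'}s_{V'}\}$. We claim that
\begin{equation}\label{eq:claim}
\|\varphi(s)-a_V\|\le\max_{V'\in S(s)}\|a_{V'}-a_V\|
\qquad\text{for all }s\in|N|,\ V\in M(s).
\end{equation}
We use induction on $\dim\sigma$, where $\sigma=S(s)$. In dimension $0$ both
sides are $0$. Let $\dim\sigma\ge1$ and write $s$ as in \eqref{eq:cone}. Since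
$a_V\in A_\sigma$, we have $R_\sigma a_V=a_V$ and
\[
\|\varphi(s)-a_V\|\le(1-\theta)\|c_\sigma-a_V\|+\theta\|\varphi(b)-a_V\| .
\]
The first norm on the right is at most the right side of \eqref{eq:claim}, and if
$\theta=0$ we are done. Let $\theta>0$, and let $\nu$ be the number of elements of
$\sigma$. The coordinates of $b$ on $\sigma$ arise from those of $s$ by the
increasing affine function
$t\mapsto\frac1\nu+\frac1\theta\bigl(t-\frac1\nu\bigr)$, and $b$ vanishes off
$\sigma$. The largest coordinate of $b$ is positive, so $M(b)=M(s)\ni V$. As
$S(b)\subsetneq S(s)$, the induction hypothesis bounds $\|\varphi(b)-a_V\|$ by the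
right side of \eqref{eq:claim}.

\emph{The retraction.} Put $\rho(x)=x$ for $x\in F$ and
$\rho(x)=\varphi\bigl((p_V(x))_{V}\bigr)$ for $x\in W$. The latter makes sense:
all $V$ with $p_V(x)>0$ contain $x$, so they form a simplex of $N$. Each point of
$W$ has a neighborhood meeting only finitely many $V\in\mathcal V$. On it
$x\mapsto(p_V(x))_V$ is a continuous map into the union of finitely many compact
sets $|\sigma|$, on each of which $\varphi$ is continuous. So $\rho$ is
continuous on the open subset $W$ of $\tilde C$. Let $x\in W$,
$s=(p_V(x))_V$ and $V\in M(s)$. By \eqref{eq:q},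
$\|a_{V'}-a_V\|\le2q\,r(x)$ for all $V'\in S(s)$, so \eqref{eq:claim} gives
\[
\|\rho(x)-x\|\le\|\rho(x)-a_V\|+\|a_V-x\|\le3q\,r(x) .
\]
For $p\in F$ we have $r(x)\le\|x-p\|$, hence
$\|\rho(x)-p\|\le(1+3q)\|x-p\|\le(4+\epsilon)\|x-p\|$. For $x\in F$ this bound is
trivial. Since $\rho(p)=p$, it gives continuity of $\rho$ at each $p\in F$.

\emph{Absolute retract.} By Dugundji's extension theorem, the convex subset
$\tilde C$ of a normed space is an absolute extensor for metrizable spaces. If a
continuous map into $F$ is extended to a map into $\tilde C$, composition with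
$\rho$ gives an extension into $F$. So $F$ is an absolute extensor, hence an
absolute retract.
\end{proof}

\section{A class with nonexpansive retractions}\label{sec:nonsquare}

A Banach space $E$ with unit ball $B_E$ is \emph{uniformly nonsquare} if there is
$\delta>0$ with
\begin{equation}\label{eq:ns}
\min\Bigl\{\Bigl\|\frac{x+y}2\Bigr\|,\Bigl\|\frac{x-y}2\Bigr\|\Bigr\}\le1-\delta
\qquad\text{for all }x,y\in B_E .
\end{equation}

\begin{theorem}\label{thm:bruck}
Suppose that $\tilde E$ is reflexive and that every nonempty bounded closed convex
subset of $\tilde E$ has the fixed point property for nonexpansive self-maps.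
Then for every nonempty bounded closed convex $C\subset E$ and every nonexpansive
$T:C\to C$, $F$ is a nonexpansive retract of $\tilde C$. This applies whenever
$E$ is uniformly nonsquare, in particular when $E$ is uniformly convex or
uniformly smooth.
\end{theorem}

We follow Bruck's method \cite{Bruck}: among the nonexpansive self-maps of
$\tilde C$ that fix $F$ pointwise, take one that brings points as close to $F$ as
possible. Reflexivity supplies the compactness for such a minimal choice, and the
fixed point property shows that a minimal map lands in $F$. In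
Theorem~\ref{thm:counter} the first hypothesis fails, because the ultrapower of
$c_0$ contains $c_0$ isometrically, as the classes of constant sequences.

\begin{proof}
\emph{A minimal map.} By Lemma~\ref{lem:basic}(b), $\tilde C$ is closed, convex
and bounded in the reflexive space $\tilde E$, hence weakly compact. Let
$\mathcal N$ be the set of nonexpansive $\psi:\tilde C\to\tilde C$ with $\psi p=p$
for all $p\in F$. It is convex and contains the identity. We regard it as a
subset of $\tilde C^{\tilde C}$ with the product of the weak topologies, which is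
compact by Tychonoff's theorem. If $\psi_\alpha\to\psi$ pointwise weakly with
$\psi_\alpha\in\mathcal N$, then
$\|\psi x-\psi y\|\le\liminf\|\psi_\alpha x-\psi_\alpha y\|\le\|x-y\|$ by weak
lower semicontinuity of the norm, and $\psi p=p$ for $p\in F$. So $\mathcal N$
is closed, hence compact.

Write $\psi\preceq\chi$ if $\|\psi x-p\|\le\|\chi x-p\|$ for all
$x\in\tilde C$ and $p\in F$. This is a preorder on $\mathcal N$. For
$\chi\in\mathcal N$ the set $\{\psi\in\mathcal N:\psi\preceq\chi\}$ contains
$\chi$ and is closed, again by weak lower semicontinuity. For $\chi$ in a chain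
these sets are nested, so by compactness they have a common point, which is a
lower bound of the chain. By Zorn's lemma there is $r\in\mathcal N$ such that
$\psi\in\mathcal N$ and $\psi\preceq r$ imply $r\preceq\psi$.

\emph{$r$ maps into $F$.} Let $x\in\tilde C$ and
$K_x=\{\psi(rx):\psi\in\mathcal N\}$. This is the image of the compact convex set
$\mathcal N$ under evaluation at $rx$, which is affine and continuous into the
weak topology. Hence $K_x$ is convex and weakly compact, in particular norm
closed and bounded. If $\psi\in\mathcal N$ then
$\tilde T\circ\psi\in\mathcal N$, since $\tilde T$ fixes $F$ pointwise; so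
$\tilde T(K_x)\subset K_x$. By hypothesis $\tilde T$ has a fixed point in $K_x$:
there are $\psi\in\mathcal N$ and $u\in F$ with $\psi(rx)=u$. Now
$\psi\circ r\in\mathcal N$, and for $x'\in\tilde C$, $p\in F$
\[
\|\psi rx'-p\|=\|\psi rx'-\psi p\|\le\|rx'-p\| ,
\]
that is, $\psi\circ r\preceq r$. By minimality $r\preceq\psi\circ r$, so
$\|rx-u\|\le\|\psi rx-u\|=0$ and $rx=u\in F$. Thus $r$ is a nonexpansive
retraction of $\tilde C$ onto $F$.

\emph{Uniformly nonsquare $E$.} A point $(z_n)_{\mathcal U}$ of $B_{\tilde E}$
has a representative in $B_E$, namely $z_n/\max\{1,\|z_n\|\}$. Hence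
\eqref{eq:ns} passes to the limit along $\mathcal U$, and $\tilde E$ is uniformly
nonsquare with the same $\delta$. Uniformly nonsquare spaces are reflexive
\cite{James}, and their bounded closed convex subsets have the fixed point
property \cite{GLM}. So both hypotheses hold.

\emph{Uniformly convex $E$.} By uniform convexity there is
$\delta\in(0,\frac12]$ such that $x,y\in B_E$ and $\|x-y\|\ge1$ imply
$\|\frac{x+y}2\|\le1-\delta$. If $\|x-y\|<1$, then
$\|\frac{x-y}2\|<\frac12\le1-\delta$. So \eqref{eq:ns} holds.

\emph{Uniformly smooth $E$.} We may assume $E\ne\{0\}$. Uniform smoothness means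
$\rho_E(\tau)/\tau\to0$ as $\tau\to0^+$, where
$\rho_E(\tau)=\sup\{\frac12(\|x+\tau y\|+\|x-\tau y\|)-1:\|x\|=\|y\|=1\}$; by
convexity in $x$ and in $y$ the supremum over $x,y\in B_E$ is the same. Suppose
\eqref{eq:ns} fails for every $\delta>0$. Given $\delta\in(0,\frac12)$, choose
$x,y\in B_E$ with $\|\frac{x\pm y}2\|>1-\delta$, and norm-one real-linear
functionals $x^*,y^*$ attaining the norms of $\frac{x+y}2$ and $\frac{x-y}2$,
respectively. Since
$x^*(x),x^*(y)\le1$ have average above $1-\delta$, both exceed $1-2\delta$;
likewise $y^*(x)$ and $-y^*(y)$ exceed $1-2\delta$. For $\tau>0$,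
\[
\|x+\tau y\|+\|x-\tau y\|\ge x^*(x+\tau y)+y^*(x-\tau y)
\ge2(1-2\delta)(1+\tau).
\]
Letting $\delta\to0$ gives $\rho_E(\tau)\ge\tau$ for all $\tau>0$, a
contradiction.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Gorniewicz}
``Dedicated to Professor Lech G\'orniewicz'',
\url{https://wydawnictwo.umk.pl/upload/files/OPEN%20ACCESS/LNNA/Proceedings%20of%20the%203rd%20Polish%20Symposium.pdf}.

\bibitem{Bruck}
Bruck, Trans.\ AMS \textbf{179} (1973).

\bibitem{James}
R.~C. James, Ann.\ of Math.\ \textbf{80} (1964).

\bibitem{GLM}
J.~Garc\'{\i}a-Falset, E.~Llorens-Fuster, E.~M. Mazcu\~n\'an-Navarro,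
J.\ Funct.\ Anal.\ \textbf{233} (2006), 494--514.
\end{thebibliography}

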